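\title{Continuous functions with values in an (LB)-space need not form a bornological space}

\begin{abstract}
We construct a regular (LB)-space $E$ such that, for every infinite compact space $K$, the space $C_c(K,E)$ of continuous $E$-valued functions on $K$ with the topology of uniform convergence is not bornological. This answers a question of Schmets and Bierstedt in the negative. In contrast, $C_c(K,E)$ is barreled for every compact space $K$ and every (LB)-space $E$. The construction glues Banach spaces along linear functionals that are sequentially continuous but not continuous for an inductive limit topology. It also yields a regular (LB)-space that is not sequentially complete.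
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, $\mathbb N=\{1,2,\dots\}$, and compact spaces are Hausdorff. Let $E_1\subset E_2\subset\cdots$ be Banach spaces with continuous inclusions. Their \emph{inductive limit} $E=\operatorname{ind}_nE_n$ is the union $\bigcup_nE_n$ with the finest locally convex topology for which all inclusions $E_n\to E$ are continuous. If this topology is Hausdorff, $E$ is an \emph{(LB)-space}, and the $E_n$ are its \emph{steps}. For a compact space $K$ we denote by $C_c(K,E)$ the space $C(K,E)$ of all continuous functions $f:K\to E$ with the compact-open topology, that is, the topology of uniform convergence on compact subsets of $K$. Since $K$ is compact, this is uniform convergence on $K$, given by the seminorms $f\mapsto\sup_{t\in K}r(f(t))$, where $r$ runs through the continuous seminorms on $E$.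

A subset $A$ of a locally convex space $X$ is \emph{bounded} if every continuous seminorm is bounded on $A$, and a set $S$ \emph{absorbs} $A$ if $A\subset\lambda S$ for some $\lambda>0$. The space $X$ is \emph{bornological} if every absolutely convex set that absorbs all bounded sets is a neighborhood of $0$. In such a space the bounded sets detect continuity: if a linear functional $u$ is bounded on every bounded set, then $\{|u|\le1\}$ absorbs all bounded sets, so it is a neighborhood of $0$ and $u$ is continuous. Schmets and Bierstedt asked in 1977 (see \cite{schmetswork}):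

\begin{quote}
\emph{Is $C_c(K,E)$ bornological for every compact space $K$ and every (LB)-space $E$?}
\end{quote}

The simplest cases suggest the answer yes. A normed space is bornological because its unit ball is bounded, so there is nothing to prove when $E$ is a Banach space. An (LB)-space is bornological because the unit balls of its steps are bounded; this is the case where $K$ is a point. Moreover $C_c(K,E)$ contains the increasing sequence of Banach spaces $C(K,E_n)$, and we shall see in Section~\ref{sec:positive} that $C_c(K,E)$ is bornological whenever these spaces exhaust it, and that in general every \emph{closed} absolutely convex set absorbing the bounded sets is a neighborhood of $0$. Nevertheless the answer is no. Recall that $E=\operatorname{ind}_nE_n$ is \emph{regular} if every bounded subset of $E$ is contained and bounded in some $E_n$.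

\begin{theorem}\label{thm:main}
There is a regular (LB)-space $E$ such that $C_c(K,E)$ is not bornological for every infinite compact space $K$, for instance for $K=\mathbb N\cup\{\infty\}$.
\end{theorem}

A \emph{barrel} is an absolutely convex, closed set that absorbs every point, and a locally convex space is \emph{barreled} if every barrel is a neighborhood of $0$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] A compact space $K$ has the property that $C_c(K,E)$ is bornological for every (LB)-space $E$ if and only if $K$ is finite.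
\item[(b)] For every compact space $K$ and every (LB)-space $E$, the space $C_c(K,E)$ is barreled.
\end{enumerate}
\end{theorem}

A Cauchy sequence in a regular (LB)-space is bounded, so it lies in a ball of one Banach step, and one might expect it to converge. The functional that proves Theorem~\ref{thm:main} shows that this can fail.

\begin{theorem}\label{thm:incomplete}
There is a regular (LB)-space that is not sequentially complete.
\end{theorem}

Section~\ref{sec:positive} contains the positive results. Section~\ref{sec:plan} determines, for $K=\mathbb N\cup\{\infty\}$, what a counterexample of a natural form must look like. The space $E$ is built in three stages in Sections~\ref{sec:Q}--\ref{sec:E}, and Theorems~\ref{thm:main} and~\ref{thm:incomplete} are proved in Sections~\ref{sec:main} and~\ref{sec:incomplete}.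

\section{Standard facts}\label{sec:facts}

Let $E=\operatorname{ind}_nE_n$, and let $B_n$ be the closed unit ball of $E_n$. Facts (F1)--(F3) do not require $E$ to be Hausdorff.

\begin{enumerate}
\item[(F1)] An absolutely convex set $V\subset E$ is a neighborhood of $0$ if and only if for every $n$ it contains $\varepsilon_nB_n$ for some $\varepsilon_n>0$.
\item[(F2)] A seminorm $r$ on $E$ is continuous if and only if for every $n$ there is $\rho_n$ with $r\le\rho_n\|\cdot\|_{E_n}$ on $E_n$. Hence each $B_n$ is bounded in $E$, and a linear map from $E$ into a locally convex space is continuous if and only if its restriction to each $E_n$ is continuous.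
\item[(F3)] For a sequence $\varepsilon=(\varepsilon_n)$ of positive numbers, let $V(\varepsilon)$ be the set of all finite sums $\sum_{n\le M}2^{-n}w_n$ with $M\in\mathbb N$ and $w_n\in\varepsilon_nB_n$. It is an increasing union of absolutely convex sets and contains each $2^{-n}\varepsilon_nB_n$, so it is a neighborhood of $0$ by (F1). Finitely many elements of $V(\varepsilon)$ can be written with a common $M$, by adding zero terms.
\item[(F4)] Compact subsets of $E$ are bounded. A set $A\subset C_c(K,E)$ is bounded if and only if $\bigcup_{f\in A}f(K)$ is bounded in $E$. If $V$ is an absolutely convex neighborhood of $0$ in $E$, then $\{f:f(K)\subset V\}$ is a neighborhood of $0$ in $C_c(K,E)$. The space $C(K,E_n)$ with the supremum norm is a Banach space, and its inclusion into $C_c(K,E)$ is continuous by (F2).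
\item[(F5)] (Hahn--Banach.) A linear functional on a subspace of $X$ that is dominated in absolute value by a seminorm $r$ on $X$ extends to $X$ with the same bound. If $D$ is a closed absolutely convex subset of a locally convex space $X$ and $x\notin D$, there is $\lambda\in X'$ with $|\lambda|\le1$ on $D$ and $|\lambda(x)|>1$.
\item[(F6)] (Baire.) Banach spaces are barreled.
\item[(F7)] The \emph{$\ell_1$-sum} of Banach spaces $X_i$, that is, the space of families $(x_i)$ with $x_i\in X_i$ and $\sum_i\|x_i\|<\infty$, is a Banach space with this sum as norm.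
\item[(F8)] In a compact space, disjoint closed sets are separated by a continuous function with values in $[0,1]$ (Urysohn), and for every finite open cover $\Omega_1,\dots,\Omega_d$ there are continuous $\chi_l\ge0$ with $\sum_l\chi_l=1$ and $\chi_l=0$ off $\Omega_l$.
\item[(F9)] Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Every bounded scalar sequence $(s_k)$ has a limit $\lim_{k\to\mathcal U}s_k$ along $\mathcal U$. This limit is linear in $(s_k)$, has absolute value at most $\sup_k|s_k|$, and equals the ordinary limit if $(s_k)$ converges.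
\end{enumerate}

\section{Barrels, finite spaces, and functions continuous into a step}\label{sec:positive}

All positive results come from one approximation argument: a continuous function is close to a function $\sum_l\chi_lx_l$ with finitely many vectors $x_l$, and such a function can be split according to the steps.

\begin{lemma}\label{lem:approx}
Let $K$ be compact and $E=\operatorname{ind}_nE_n$ an (LB)-space. Let $S\subset C(K,E)$ be absolutely convex, and suppose that for every $n$ there is $\varepsilon_n>0$ such that $S$ contains every $h\in C(K,E_n)$ with $h(K)\subset\varepsilon_nB_n$. Let $f\in C(K,E)$ satisfy $f(K)\subset V(\varepsilon)$.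
\begin{enumerate}
\item[(i)] $f$ lies in the closure of $S$ in $C_c(K,E)$.
\item[(ii)] If $f\in C(K,E_m)$ for some $m$, then $f\in2S$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_d\in V(\varepsilon)$, and let $\chi_1,\dots,\chi_d\ge0$ be continuous with $\sum_l\chi_l=1$. We first show that $\sum_l\chi_lx_l\in S$. Write $x_l=\sum_{n\le M}2^{-n}w_{l,n}$ with $w_{l,n}\in\varepsilon_nB_n$, and put $h_n=\sum_l\chi_lw_{l,n}$. Then $h_n\in C(K,E_n)$, and its values are convex combinations of points of $\varepsilon_nB_n$, so $h_n\in S$. Since $\sum_{n\le M}2^{-n}\le1$, we get $\sum_l\chi_lx_l=\sum_{n\le M}2^{-n}h_n\in S$. (The factors $2^{-n}$ are there because different $x_l$ may live in different steps, so that all $h_n$ may have full size at once.)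

Now let $r$ be a continuous seminorm on $E$ in case (i), and $r=\varepsilon_m^{-1}\|\cdot\|_{E_m}$ in case (ii). The sets $\{t:r(f(t)-f(\tau))<1\}$, $\tau\in K$, are open and cover $K$. Take a finite subcover, given by $\tau_1,\dots,\tau_d$, and functions $\chi_l$ as in (F8). Then $\tilde f=\sum_l\chi_lf(\tau_l)\in S$, and
\[
r\bigl(f(t)-\tilde f(t)\bigr)\le\sum_l\chi_l(t)\,r\bigl(f(t)-f(\tau_l)\bigr)\le1\qquad(t\in K).
\]
In case (i), $r$ is an arbitrary continuous seminorm, so every neighborhood of $f$ meets $S$. In case (ii), $f-\tilde f\in C(K,E_m)$ has its values in $\varepsilon_mB_m$, so $f-\tilde f\in S$ and $f\in S+S=2S$.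
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $S$ be a barrel in $C_c(K,E)$. Since the inclusion $C(K,E_n)\to C_c(K,E)$ is continuous, $S\cap C(K,E_n)$ is a barrel in the Banach space $C(K,E_n)$, so it contains a ball of some radius $\varepsilon_n>0$ by (F6). As $S$ is closed, Lemma~\ref{lem:approx}(i) gives $S\supset\{f:f(K)\subset V(\varepsilon)\}$, which is a neighborhood of $0$ by (F3) and (F4).
\end{proof}

Now let $S$ be absolutely convex and absorb all bounded sets. The unit ball of $C(K,E_n)$ is bounded in $C_c(K,E)$, so the hypothesis of Lemma~\ref{lem:approx} holds again. By (i), the closure of $S$ is a neighborhood of $0$; the question is whether $S$ itself is one. By (ii), it is if all functions are continuous into a step, for then $S\supset\frac12\{f:f(K)\subset V(\varepsilon)\}$: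

\begin{corollary}\label{cor:steps}
If $C(K,E)=\bigcup_mC(K,E_m)$, then $C_c(K,E)$ is bornological. This is the case if $K$ is finite.
\end{corollary}

Indeed, a finite compact space is discrete, and finitely many values lie in a common step. A counterexample therefore needs a continuous function that is continuous into no step.

\section{The plan, on a convergent sequence}\label{sec:plan}

Let $K=\mathbb N\cup\{\infty\}$ be the one-point compactification of $\mathbb N$. The functions $f\in C_c(K,E)$ with $f(\infty)=0$ form the space $c_0(E)$ of null sequences in $E$. The truncations of a null sequence converge to it uniformly, so the finitely supported sequences are dense in $c_0(E)$. Suppose that $u\ne0$ is a linear functional on $c_0(E)$ that is bounded on bounded sets and vanishes on finitely supported sequences. Then $u$ is discontinuous, and $f\mapsto u(f-f(\infty))$ shows that $C_c(K,E)$ is not bornological.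

Let $E$ be regular. Then by (F4) the values of all sequences from a bounded subset of $c_0(E)$ lie in one ball $CB_n$, and a natural candidate is
\begin{equation}\label{eq:ansatz}
u(f)=\lim_{k\to\mathcal U}\sigma_{n,k}(f(k))\qquad\text{if }f(\mathbb N)\subset CB_n,
\end{equation}
where $\sigma_{n,k}\in E_n'$ and $|\sigma_{n,k}|\le C_n\|\cdot\|_{E_n}$ for all $k$. This is bounded on bounded sets and vanishes on finitely supported sequences. It is well defined if the value does not change when $n$ is replaced by $n+1$, and for this it suffices that the differences $\varphi_{n,k}=\sigma_{n+1,k}|_{E_n}-\sigma_{n,k}$ satisfy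
\begin{equation}\label{eq:seqsmall}
\varphi_{n,k}(f(k))\to0\quad\text{for every null sequence $f$ in $E$ that is bounded in $E_n$.}
\end{equation}

The obvious way to obtain \eqref{eq:seqsmall} is an estimate $|\varphi_{n,k}|\le r_n$ on $E_n$ for all $k$, where $r_n$ is a continuous seminorm on $E$. But then $u=0$. To see this, extend $\varphi_{n,k}$ by (F5) to $\tilde\varphi_{n,k}$ on $E$ with $|\tilde\varphi_{n,k}|\le r_n$. The functionals $\sigma_{n,k}-\sum_{i<n}\tilde\varphi_{i,k}$ on $E_n$, $n\in\mathbb N$, extend one another and define a functional $\sigma_k$ on $E$. The seminorm $r=\sup_k|\sigma_k|$ is at most $C_n\|\cdot\|_{E_n}+\sum_{i<n}r_i$ on $E_n$, hence continuous by (F2). Therefore $|\sigma_{n,k}(f(k))|\le r(f(k))+\sum_{i<n}r_i(f(k))\to0$ for every null sequence $f$ in $E$ with values in $E_n$.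

So we need functionals on the steps that tend to $0$ along null sequences of the limit space although no continuous seminorm of the limit space dominates them. The construction has three stages.
\begin{enumerate}
\item[1.] An (LB)-space $Q=\operatorname{ind}_nQ_n$ and functionals $\varphi_n\in Q_n'$ that are sequentially continuous, but not continuous, for the topology that $Q$ induces on $Q_n$.
\item[2.] Spaces $G_n=Q_n\oplus\mathbb K$, embedded into one another so that the scalar component changes by $\varphi_n$ on passing from $G_n$ to $G_{n+1}$. The vector $(0,1)$ has scalar component $1$ in every $G_n$, yet it lies in every neighborhood of $0$ of $\operatorname{ind}_nG_n$.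
\item[3.] A Hausdorff space $E$ made of truncations of the sequence $(G_n)$, in which copies of $(0,1)$ form a null sequence. The functional $\sigma_{n,k}$ is the scalar component in the $k$-th truncation.
\end{enumerate}

\section{Sequentially continuous functionals that are not continuous}\label{sec:Q}

A neighborhood of $0$ in an inductive limit prescribes a radius for every step. To put a vector $a$ into a given neighborhood, we may write $a=b+c$, make $b$ small in one step, and then make $c$ small in a later step that depends on the size of $b$. The space $Q$ is a sum of two-dimensional blocks in which $a$ can be made small only in this way.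

Let $I=\mathbb N^3$, and write $\iota=(N,p,q)=(N_\iota,p_\iota,q_\iota)\in I$. For $n\in\mathbb N$ let $X_{n,\iota}$ be the diagonal $\{(\beta,\gamma):\beta=\gamma\}$ of $\mathbb K^2$ if $n\le N$, and $X_{n,\iota}=\mathbb K^2$ if $n>N$, with the norm
\[
|(\beta,\gamma)|_{n,\iota}=\begin{cases}|\gamma|\;(=|\beta|)&\text{if }n\le N,\\ |\beta|/p+|\gamma|&\text{if }N<n<N+p,\\ |\beta|/p+|\gamma|/q&\text{if }n\ge N+p.\end{cases}
\]
The middle range is empty if $p=1$. Let $Q_n$ be the $\ell_1$-sum of the spaces $X_{n,\iota}$, $\iota\in I$. Its elements are families $y=(\beta_\iota(y),\gamma_\iota(y))_{\iota\in I}$ with $\beta_\iota(y)=\gamma_\iota(y)$ whenever $N_\iota\ge n$, and $\|y\|_n=\sum_\iota|(\beta_\iota(y),\gamma_\iota(y))|_{n,\iota}<\infty$. Let $a_\iota,b_\iota,c_\iota$ be the families that vanish outside the block $\iota$ and have there the values $(1,1)$, $(1,0)$, $(0,1)$, so that $a_\iota=b_\iota+c_\iota$. Their norms are as follows.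
\[
\begin{array}{c|ccc}
&\|a_\iota\|_n&\|b_\iota\|_n&\|c_\iota\|_n\\\hline
n\le N&1&b_\iota\notin Q_n&c_\iota\notin Q_n\\
N<n<N+p&1/p+1&1/p&1\\
n\ge N+p&1/p+1/q&1/p&1/q
\end{array}
\]
Thus $a_\iota$ splits at level $N+1$. The smaller the part $b_\iota$ is, the longer one has to wait until the part $c_\iota$ becomes small.

We have $Q_n\subset Q_{n+1}$ and
\begin{equation}\label{eq:Qincl}
\|y\|_{n+1}\le2\|y\|_n\qquad(y\in Q_n).
\end{equation}
It suffices to compare the norms in one block. If $n<N$, the norm is unchanged. If $n=N$, then $\beta=\gamma$, and the norm is multiplied by $1/p+1\le2$ if $p\ge2$ and by $1+1/q\le2$ if $p=1$. If $n>N$, it does not increase. Let $Q=\operatorname{ind}_nQ_n$, and let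
\[
\varphi_n(y)=\sum_{N_\iota\ge n}\gamma_\iota(y)\qquad(y\in Q_n).
\]
The sum runs over the blocks that are not yet split at level $n$, where the block norm is $|\gamma_\iota(y)|$; hence $|\varphi_n(y)|\le\|y\|_n$.

Two families of seminorms describe what the topology of $Q$ can see. Call $F\subset I$ \emph{thin} if for every $m$ only finitely many $\iota\in F$ satisfy $N_\iota+p_\iota\le m$.

\begin{lemma}\label{lem:seminorms}
For $P\in\mathbb N$ and thin $F\subset I$, the seminorms
\[
\mu_P(y)=\sum_{p_\iota\le P}|\beta_\iota(y)|,\qquad\nu_F(y)=\sum_{\iota\in F}|\gamma_\iota(y)|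
\]
are continuous on $Q$. In particular, $Q$ is Hausdorff.
\end{lemma}

\begin{proof}
Fix $m$ and use (F2). For $(\beta,\gamma)\in X_{m,\iota}$ we have $|\beta|\le p_\iota|(\beta,\gamma)|_{m,\iota}$ in all three ranges, so $\mu_P\le P\|\cdot\|_m$ on $Q_m$. Further $|\gamma|\le|(\beta,\gamma)|_{m,\iota}$ if $m<N_\iota+p_\iota$, and $|\gamma|\le q_\iota|(\beta,\gamma)|_{m,\iota}$ otherwise. So $\nu_F\le C_m\|\cdot\|_m$ on $Q_m$, where $C_m$ is the maximum of $1$ and of the finitely many $q_\iota$ with $\iota\in F$ and $N_\iota+p_\iota\le m$. Finally, the seminorms $\mu_P$ and $\nu_{\{\iota\}}$ separate points.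
\end{proof}

\begin{example}\label{ex:row}
Fix $N$ and let $A_N=\{a_\iota:N_\iota=N\}$. This set lies on the unit sphere of $Q_N$, and $\varphi_N=1$ on $A_N$.

\emph{The point $0$ lies in the closure of $A_N$ in $Q$.} Let $r$ be a continuous seminorm with $r\le\rho_n\|\cdot\|_n$ on $Q_n$. Then
\[
r(a_\iota)\le r(b_\iota)+r(c_\iota)\le\frac{\rho_{N+1}}p+\frac{\rho_{N+p}}q ,
\]
and this is as small as we like if we choose first $p$ and then $q$ large. Consequently $\varphi_N$ is not continuous on $Q_N$ for the topology induced by $Q$.

\emph{No sequence from $A_N$ converges to $0$ in $Q$.} Let $\iota_k=(N,p_k,q_k)$. If $p_k\le P$ for all $k$, then $\mu_P(a_{\iota_k})=1$ for all $k$. Otherwise $p_k\to\infty$ along a subsequence, the set $F$ of the corresponding $\iota_k$ is thin, and $\nu_F(a_{\iota_k})=1$ along the subsequence.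

The delay of length $p$ is what excludes sequences. If $c_\iota$ had norm $1/q$ already at level $N+1$, then $a_{(N,p,p)}$ would have norm $2/p$ there and would tend to $0$ as $p\to\infty$.
\end{example}

A general element of $Q_n$ spreads over infinitely many blocks. For a null sequence, $\mu_P$ removes the mass on the blocks with bounded $p$, and from what remains we select finite pieces whose union is thin.

\begin{lemma}\label{lem:seq}
Let $n$ be fixed, $y^{(k)}\in Q_n$ for all $k$, and $y^{(k)}\to0$ in $Q$. Then $\sum_{N_\iota\ge n}|\gamma_\iota(y^{(k)})|\to0$. In particular $\varphi_i(y^{(k)})\to0$ for every $i\ge n$.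
\end{lemma}

\begin{proof}
Since $\beta_\iota=\gamma_\iota$ on $Q_n$ for $N_\iota\ge n$, we have for each $P$
\[
\sum_{N_\iota\ge n,\;p_\iota\le P}|\gamma_\iota(y^{(k)})|\le\mu_P(y^{(k)})\to0\qquad(k\to\infty).
\]
Suppose that the claim fails. Then there is $\delta>0$ with $\sum_{N_\iota\ge n}|\gamma_\iota(y^{(k)})|\ge2\delta$ for infinitely many $k$, and among these we choose $k_1<k_2<\cdots$ such that the blocks with $N_\iota\ge n$ and $p_\iota\le l$ contribute at most $\delta/2$ for $k=k_l$. The blocks with $N_\iota\ge n$ and $p_\iota>l$ then contribute at least $3\delta/2$, so there is a finite set $F_l\subset\{\iota:N_\iota\ge n,\ p_\iota>l\}$ with $\sum_{\iota\in F_l}|\gamma_\iota(y^{(k_l)})|\ge\delta$. The set $F=\bigcup_lF_l$ is thin: if $\iota\in F_l$ and $N_\iota+p_\iota\le m$, then $l<p_\iota\le m$, so $\iota$ lies in the finite set $\bigcup_{l<m}F_l$. By Lemma~\ref{lem:seminorms}, $\nu_F(y^{(k)})\to0$, whereas $\nu_F(y^{(k_l)})\ge\delta$ for all $l$. This contradiction proves the claim, and $|\varphi_i(y^{(k)})|\le\sum_{N_\iota\ge n}|\gamma_\iota(y^{(k)})|$ for $i\ge n$.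
\end{proof}

\section{Adding a scalar component, with a twist}\label{sec:G}

We want functionals on the steps whose successive differences are the $\varphi_n$. We adjoin them as a new coordinate and put the differences into the embeddings. Let $G_n=Q_n\oplus\mathbb K$ with $\|(y,s)\|_{G_n}=\|y\|_n+|s|$, and for $n\le j$ let
\[
T_{n,j}:G_n\to G_j,\qquad T_{n,j}(y,s)=\Bigl(y,\;s+\sum_{n\le i<j}\varphi_i(y)\Bigr).
\]
The terms $\varphi_i(y)$ are defined because $y\in Q_n\subset Q_i$. The maps $T_{n,j}$ are linear and preserve the first component. They are injective, since $T_{n,j}(y,s)=0$ gives $y=0$ and then $s=0$. We have $T_{n,n}=\mathrm{id}$, and $T_{m,j}T_{n,m}=T_{n,j}$ for $n\le m\le j$ by splitting the sum at $m$. By \eqref{eq:Qincl},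
\begin{equation}\label{eq:Tnorm}
\|T_{n,n+1}(y,s)\|_{G_{n+1}}\le2\|y\|_n+|s|+|\varphi_n(y)|\le3\|(y,s)\|_{G_n},
\end{equation}
so $\|T_{n,j}\|\le3^{j-n}$.

Let us follow the block $\iota=(N,p,q)$ through the levels. We have $\varphi_i(a_\iota)=1$ for $i\le N$, and $\varphi_i$ ignores the block $\iota$ for $i>N$. So the vector $(a_\iota,0)\in G_1$ gains $1$ in the scalar component at each of the first $N$ embeddings and nothing afterwards:
\[
(a_\iota,0)\mapsto(a_\iota,1)\mapsto\cdots\mapsto(a_\iota,N)\mapsto(a_\iota,N)\mapsto\cdots
\]
in $G_1,G_2,\dots,G_{N+1},G_{N+2},\dots$. The vectors $(b_\iota,0)\in G_{N+1}$ and $(c_\iota,0)\in G_{N+p}$ enter too late to gain anything. Subtracting, we obtain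
\begin{equation}\label{eq:identity}
(0,1)=\frac1N\Bigl[T_{1,j}(a_\iota,0)-T_{N+1,j}(b_\iota,0)-T_{N+p,j}(c_\iota,0)\Bigr]\qquad\text{in }G_j,\ j\ge N+p .
\end{equation}
Thus $(0,1)$ is a sum of vectors coming from $G_1$, $G_{N+1}$, $G_{N+p}$, where they have the norms $1/N$, $1/(Np)$, $1/(Nq)$. Regard $G_n$ as a subspace of $G_{n+1}$ through $T_{n,n+1}$. As $N,p,q$ can be chosen large in this order, every continuous seminorm on $\operatorname{ind}_nG_n$ vanishes at $(0,1)$, and this space is not Hausdorff. The factor $1/N$ comes from $N$ successive twists, and infinitely many twists are needed: if $\varphi_i$ were replaced by $0$ for $i\ge n_0$, the scalar components of the $G_n$, $n\ge n_0$, would extend one another to a continuous functional with value $1$ at $(0,1)$.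

The failure of the Hausdorff property needs all levels. The next lemma says that $T_{n,j}$ maps the unit ball of $G_n$ onto a closed subset of the Banach space $G_j$; it will give the regularity of $E$. The scalar component is the delicate point, because it is shifted by terms $\varphi_i$, $i<j$, while convergence is known only in the norm of level $j$.

\begin{lemma}\label{lem:Gclosed}
Let $n\le j$, let $(g^{(k)})$ be a bounded sequence in $G_n$, and let $T_{n,j}g^{(k)}\to w$ in $G_j$. Then $w=T_{n,j}g$ for some $g\in G_n$ with $\|g\|_{G_n}\le\liminf_k\|g^{(k)}\|_{G_n}$.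
\end{lemma}

\begin{proof}
Write $g^{(k)}=(y^{(k)},s^{(k)})$ and $w=(y,t)$. Then $y^{(k)}\to y$ in $Q_j$, hence in each block. So $\beta_\iota(y)=\gamma_\iota(y)$ for $N_\iota\ge n$, and Fatou's lemma for sums gives $\|y\|_n\le\liminf_k\|y^{(k)}\|_n<\infty$. Thus $y\in Q_n$. The sequence $y^{(k)}-y$ lies in $Q_n$ and tends to $0$ in $Q_j$, hence in $Q$. By Lemma~\ref{lem:seq}, $\varphi_i(y^{(k)})\to\varphi_i(y)$ for $i\ge n$. Since $s^{(k)}+\sum_{n\le i<j}\varphi_i(y^{(k)})\to t$, we get $s^{(k)}\to s:=t-\sum_{n\le i<j}\varphi_i(y)$. Then $g=(y,s)$ satisfies $T_{n,j}g=w$ and $\|g\|_{G_n}\le\liminf_k\|y^{(k)}\|_n+\lim_k|s^{(k)}|=\liminf_k\|g^{(k)}\|_{G_n}$.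
\end{proof}

\section{The space $E$}\label{sec:E}

To restore the Hausdorff property we stop the sequence $G_1\to G_2\to\cdots$ at level $j$, where it ends in the Banach space $G_j$, and take all these truncations side by side. For a given neighborhood of $0$, the identity \eqref{eq:identity} uses only the levels up to $N+p$, and these are available in all truncations with $j\ge N+p$.

Write $j\wedge n=\min(j,n)$. Let $E_n$ be the space of all $z=(z_j)_j\in\prod_jG_j$ such that $z_j=T_{j\wedge n,\,j}\,g_j$ with $g_j\in G_{j\wedge n}$ for every $j$, and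
\[
\|z\|_{E_n}=\sum_{j}\|g_j\|_{G_{j\wedge n}}<\infty .
\]
The $g_j$ are unique since the maps $T$ are injective; we call them the \emph{level-$n$ coordinates} of $z$. For $j\le n$ simply $g_j=z_j$. So $E_n$ is isometric to the $\ell_1$-sum of the spaces in the $n$-th row of the following array, and it is a Banach space by (F7).
\[
\begin{array}{c|ccccc}
&j=1&j=2&j=3&j=4&\cdots\\\hline
E_1&G_1&G_1&G_1&G_1&\cdots\\
E_2&G_1&G_2&G_2&G_2&\cdots\\
E_3&G_1&G_2&G_3&G_3&\cdots
\end{array}
\]
If $z\in E_n$ has level-$n$ coordinates $g_j$, then it has level-$(n+1)$ coordinates $g_j$ for $j\le n$ and $T_{n,n+1}g_j$ for $j>n$, because $T_{n,j}=T_{n+1,j}T_{n,n+1}$. By \eqref{eq:Tnorm}, $E_n\subset E_{n+1}$ and $\|\cdot\|_{E_{n+1}}\le3\|\cdot\|_{E_n}$ on $E_n$. Let $E=\operatorname{ind}_nE_n$, and let $B_n$ be the closed unit ball of $E_n$; then $B_n\subset3B_{n+1}$. The maps $E\to G_j$, $z\mapsto z_j$, satisfy $\|z_j\|_{G_j}\le3^j\|z\|_{E_n}$ on $E_n$, so they are continuous by (F2). They separate points. Hence $E$ is an (LB)-space.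

Write the level-$n$ coordinates of $z\in E_n$ as $g_j=(\theta_j(z),\sigma_{n,j}(z))$. The first component $\theta_j(z)$ is also the first component of $z_j$ and does not depend on $n$; so $\theta_j:E\to Q$ is a linear map, and $\theta_j(E_n)\subset Q_{j\wedge n}\subset Q_n$. The map $\sigma_{n,j}:E_n\to\mathbb K$ is linear, and
\begin{gather}
\|z\|_{E_n}=\sum_j\bigl(\|\theta_j(z)\|_{j\wedge n}+|\sigma_{n,j}(z)|\bigr)\qquad(z\in E_n),\label{eq:Enorm}\\
\sigma_{n+1,j}(z)=\sigma_{n,j}(z)+\varphi_n(\theta_j(z))\qquad(z\in E_n,\ j>n).\label{eq:shift}
\end{gather}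
In the notation of Section~\ref{sec:plan}, $\varphi_{n,k}=\varphi_n\circ\theta_k$ for $k>n$.

\begin{lemma}\label{lem:closed}
Each $B_n$ is closed in $E$.
\end{lemma}

\begin{proof}
Let $z$ lie in the closure of $B_n$ in $E$, and let $J\in\mathbb N$. Lemma~\ref{lem:Gclosed} concerns sequences, and $z$ is not known to be the limit of a sequence from $B_n$; we therefore look at finitely many coordinates at a time. The map $E\to\prod_{j\le J}G_j$ is continuous and its target is metrizable, so there are $z^{(k)}\in B_n$ with $z^{(k)}_j\to z_j$ in $G_j$ for all $j\le J$. Let $g^{(k)}_j$ be the level-$n$ coordinates of $z^{(k)}$; they have norm at most $1$. By Lemma~\ref{lem:Gclosed}, applied to $T_{j\wedge n,j}$, we have $z_j=T_{j\wedge n,j}g_j$ with $g_j\in G_{j\wedge n}$ for $j\le J$, and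
\[
\sum_{j\le J}\|g_j\|_{G_{j\wedge n}}\le\sum_{j\le J}\liminf_k\|g_j^{(k)}\|_{G_{j\wedge n}}\le\liminf_k\|z^{(k)}\|_{E_n}\le1 .
\]
By uniqueness, $g_j$ does not depend on $J$. Letting $J\to\infty$ gives $z\in B_n$.
\end{proof}

\begin{lemma}\label{lem:regular}
$E$ is regular: every bounded subset of $E$ is contained in $CB_n$ for some $C>0$ and $n\in\mathbb N$.
\end{lemma}

\begin{proof}
The sets $D_n=3^nB_n$ are absolutely convex, increasing, bounded in $E$, and closed by Lemma~\ref{lem:closed}. Suppose that $A$ is bounded and $A\not\subset kD_k$ for every $k$. Pick $x_k\in A\setminus kD_k$ and, by (F5), $\lambda_k\in E'$ with $|\lambda_k|\le1$ on $D_k$ and $|\lambda_k(x_k)|>k$; this is where closedness is used. Fix $m$. On $D_m$ we have $|\lambda_k|\le1$ for $k\ge m$, and each of the finitely many $\lambda_k$ with $k<m$ is bounded on the bounded set $D_m$. So $r=\sup_k|\lambda_k|$ is bounded on every $D_m$, and it is a continuous seminorm by (F2). But $r(x_k)>k$ with $x_k\in A$, which contradicts the boundedness of $A$.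
\end{proof}

For $w\in G_j$ let $[w]_j\in\prod_iG_i$ be the family with $j$-th entry $w$ and all other entries $0$. By the definition of $E_n$,
\begin{equation}\label{eq:place}
[T_{n,j}g]_j\in E_n\quad\text{and}\quad\bigl\|[T_{n,j}g]_j\bigr\|_{E_n}=\|g\|_{G_n}\qquad(n\le j,\ g\in G_n).
\end{equation}
Put $x^{(j)}=[(0,1)]_j$. All maps $T$ fix $(0,1)$, so
\begin{equation}\label{eq:x}
x^{(j)}\in E_n,\qquad\|x^{(j)}\|_{E_n}=1,\qquad\sigma_{n,j}(x^{(j)})=1\qquad(n,j\in\mathbb N).
\end{equation}
In particular, $(x^{(j)})$ tends to $0$ in no step.

\begin{lemma}\label{lem:null}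
$x^{(j)}\to0$ in $E$.
\end{lemma}

\begin{proof}
Let $r$ be a continuous seminorm on $E$ with $r\le\rho_n\|\cdot\|_{E_n}$ on $E_n$, and let $\eta>0$. Choose successively $N,p,q$ with
\[
\frac{\rho_1}N\le\eta,\qquad\frac{\rho_{N+1}}{Np}\le\eta,\qquad\frac{\rho_{N+p}}{Nq}\le\eta,
\]
and let $\iota=(N,p,q)$ and $j\ge N+p$. Apply $[\,\cdot\,]_j$ to \eqref{eq:identity}. By \eqref{eq:place}, $x^{(j)}$ is the sum of an element of $E_1$ of norm $\frac1N\|a_\iota\|_1=\frac1N$, an element of $E_{N+1}$ of norm $\frac1N\|b_\iota\|_{N+1}=\frac1{Np}$, and an element of $E_{N+p}$ of norm $\frac1N\|c_\iota\|_{N+p}=\frac1{Nq}$. Hence $r(x^{(j)})\le3\eta$ for all $j\ge N+p$.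
\end{proof}

By \eqref{eq:shift} and Lemma~\ref{lem:seq}, the values $\sigma_{n,k}(z^{(k)})$ are asymptotically independent of $n$ as soon as $\theta_k(z^{(k)})\to0$ in $Q$. For a general compact space $K$, the points $z^{(k)}$ will be values of a continuous function, which need not converge but lie in a compact set. This is enough.

\begin{lemma}\label{lem:theta}
If $L\subset E$ is compact and $r$ is a continuous seminorm on $Q$, then $\sup_{z\in L}r(\theta_k(z))\to0$ as $k\to\infty$.
\end{lemma}

\begin{proof}
Let $r\le\rho_n\|\cdot\|_n$ on $Q_n$. For $z\in E_n$ and all $k$, \eqref{eq:Qincl} and \eqref{eq:Enorm} give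
\[
r(\theta_k(z))\le\rho_n\|\theta_k(z)\|_n\le2^n\rho_n\|\theta_k(z)\|_{k\wedge n}\le2^n\rho_n\|z\|_{E_n}.
\]
Hence $\tilde r=\sup_kr\circ\theta_k$ is a continuous seminorm on $E$. Moreover, for fixed $z\in E_n$ the numbers $\|\theta_k(z)\|_{k\wedge n}$ are summable by \eqref{eq:Enorm}, so $r(\theta_k(z))\to0$. Given $\eta>0$, cover $L$ by finitely many open sets $\{z:\tilde r(z-z^{(l)})<\eta\}$, $l\le d$. Then $\sup_{z\in L}r(\theta_k(z))\le\max_{l\le d}r(\theta_k(z^{(l)}))+\eta$, and so $\limsup_k\sup_{z\in L}r(\theta_k(z))\le\eta$.
\end{proof}

\section{A bounded discontinuous functional on $C_c(K,E)$}\label{sec:main}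

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $E$ be the space of Section~\ref{sec:E}, which is regular by Lemma~\ref{lem:regular}, and let $K$ be an infinite compact space.

\emph{Disjoint open sets.} They replace the isolated points of $\mathbb N\cup\{\infty\}$. Let $\Omega\subset K$ be open and infinite. Take two points of $\Omega$ and a continuous $\psi:K\to[0,1]$ with the values $0$ and $1$ at them. One of the sets $\Omega\cap\{\psi>1/3\}$ and $\Omega\cap\{\psi<2/3\}$, which cover $\Omega$, is infinite; replacing $\psi$ by $1-\psi$ if necessary, we may assume that it is $\Omega'=\Omega\cap\{\psi>1/3\}$. Then $O=\Omega\cap\{\psi<1/3\}$ is open, nonempty, and disjoint from the infinite open set $\Omega'$. Starting with $\Omega=K$, keeping $O$ and continuing inside $\Omega'$, we obtain pairwise disjoint nonempty open sets $O_1,O_2,\dots$. Pick $t_k\in O_k$ and continuous $\psi_k:K\to[0,1]$ with $\psi_k(t_k)=1$ and $\psi_k=0$ off $O_k$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$.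

\emph{The functional.} Call $n$ \emph{admissible} for $f\in C(K,E)$ if $f(K)\subset CB_n$ for some $C$. The set $f(K)$ is compact, hence bounded, so an admissible $n$ exists by Lemma~\ref{lem:regular}; and $n+1$ is admissible if $n$ is. If $f(K)\subset CB_n$, then $|\sigma_{n,k}(f(t_k))|\le C$ for all $k$ by \eqref{eq:Enorm}, and we put
\[
u(f)=\lim_{k\to\mathcal U}\sigma_{n,k}(f(t_k)).
\]

\emph{The value does not depend on $n$.} Let $n$ be admissible and $y^{(k)}=\theta_k(f(t_k))\in Q_n$. Lemma~\ref{lem:theta} with $L=f(K)$ gives $y^{(k)}\to0$ in $Q$, and Lemma~\ref{lem:seq} gives $\varphi_n(y^{(k)})\to0$. By \eqref{eq:shift}, $\sigma_{n+1,k}(f(t_k))-\sigma_{n,k}(f(t_k))=\varphi_n(y^{(k)})$ for $k>n$. So $n$ and $n+1$ give the same limit by (F9), and by induction so do any two admissible numbers.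

\emph{$u$ is linear and bounded on bounded sets.} Two functions and their linear combinations have a common admissible $n$, and $\sigma_{n,k}$ and the limit along $\mathcal U$ are linear. Further,
\begin{equation}\label{eq:ubound}
|u(f)|\le C\quad\text{whenever }f(K)\subset CB_n\text{ for some }n.
\end{equation}
If $A\subset C_c(K,E)$ is bounded, then $\bigcup_{f\in A}f(K)$ is bounded in $E$ by (F4) and lies in some $CB_n$ by Lemma~\ref{lem:regular}. So $|u|\le C$ on $A$.

\emph{$u$ is not continuous.} Let
\[
\xi_m=\sum_{k\le m}\psi_kx^{(k)},\qquad\xi=\sum_{k=1}^\infty\psi_kx^{(k)}.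
\]
At each point of $K$ at most one summand is nonzero. The functions $\xi_m$ are continuous, and for every continuous seminorm $r$ on $E$
\[
\sup_{t\in K}r(\xi(t)-\xi_m(t))\le\sup_{k>m}r(x^{(k)})\to0\qquad(m\to\infty)
\]
by Lemma~\ref{lem:null}. So $\xi$ is a uniform limit of continuous functions, hence continuous, and $\xi_m\to\xi$ in $C_c(K,E)$. All these functions have values in $B_1$ by \eqref{eq:x}, so $n=1$ is admissible. Since $\xi_m(t_k)=0$ for $k>m$, we have $u(\xi_m)=0$. Since $\xi(t_k)=x^{(k)}$ and $\sigma_{1,k}(x^{(k)})=1$, we have $u(\xi)=1$.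

The absolutely convex set $\{f:|u(f)|\le1\}$ absorbs all bounded sets, and it is not a neighborhood of $0$ because $u$ is not continuous. Hence $C_c(K,E)$ is not bornological.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
For finite $K$ use Corollary~\ref{cor:steps}, and for infinite $K$ use Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}\label{rem:hyp}
The compactness of $f(K)$, not only its boundedness, is needed for $u$ to be well defined. Fix $\iota\in I$ and let $z^{(k)}=[T_{1,k}(a_\iota,0)]_k$. These points lie in $B_1$ by \eqref{eq:place}, but $\theta_k(z^{(k)})=a_\iota$ does not tend to $0$, and $\sigma_{1,k}(z^{(k)})=0$ while $\sigma_{2,k}(z^{(k)})=\varphi_1(a_\iota)=1$ for $k\ge2$.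
\end{remark}

\begin{remark}\label{rem:vanish}
The functional $u$ vanishes on every $C(K,E_n)$. Indeed, by \eqref{eq:Enorm} the functionals $\sigma_{n,k}$ have norm at most $1$ on $E_n$ and tend to $0$ pointwise as $k\to\infty$, hence uniformly on compact subsets of $E_n$. So $\xi$ has all its values in $B_1$ but is continuous into no step; this is a function of the kind that Corollary~\ref{cor:steps} requires.
\end{remark}

\section{A regular (LB)-space that is not sequentially complete}\label{sec:incomplete}

A sequence $(h_m)$ in a locally convex space is \emph{Cauchy} if for every neighborhood $W$ of $0$ there is $m_0$ with $h_{m'}-h_m\in W$ for all $m,m'\ge m_0$; the space is \emph{sequentially complete} if every Cauchy sequence converges. The functions $\xi_m$ lie in $\ker u$ and converge to $\xi\notin\ker u$. We turn $\ker u$ into an (LB)-space, which is possible because $u$ is bounded for the supremum norm of each step. The new topology is at least as fine as that of uniform convergence, so the point to be checked is that $(\xi_m)$ is still Cauchy.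

\begin{proof}[Proof of Theorem~\ref{thm:incomplete}]
Let $E$ be as in Section~\ref{sec:E} and $K=\mathbb N\cup\{\infty\}$. In the proof of Theorem~\ref{thm:main} take $O_k=\{k\}$, $t_k=k$, and for $\psi_k$ the indicator function of $\{k\}$. We work in the subspace $c_0(E)=\{f\in C_c(K,E):f(\infty)=0\}$. It contains $\xi=(x^{(k)})_k$ and $\xi_m=(x^{(1)},\dots,x^{(m)},0,0,\dots)$, and $u$ vanishes on all finitely supported sequences.

\emph{The steps.} Let $Z_n$ be the space of all $f\in c_0(E)$ with values in $E_n$ and $\|f\|_{Z_n}=\sup_k\|f(k)\|_{E_n}<\infty$; so the elements of $Z_n$ are null sequences in $E$, but only bounded in $E_n$. The space $Z_n$ is closed in the Banach space $\ell_\infty(E_n)$ of bounded sequences in $E_n$. To see this, let $f_l\in Z_n$ and $f_l\to f$ in $\ell_\infty(E_n)$, and let $r$ be a continuous seminorm on $E$ with $r\le\rho_n\|\cdot\|_{E_n}$ on $E_n$. Then $\limsup_kr(f(k))\le\rho_n\sup_k\|f(k)-f_l(k)\|_{E_n}$ for every $l$, so $r(f(k))\to0$. By \eqref{eq:ubound}, $|u|\le\|\cdot\|_{Z_n}$ on $Z_n$. Hence $H_n=Z_n\cap\ker u$ is closed in $Z_n$ and is a Banach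 space. We have $H_n\subset H_{n+1}$ and $\|\cdot\|_{Z_{n+1}}\le3\|\cdot\|_{Z_n}$ on $H_n$. Let $H=\operatorname{ind}_nH_n$. The inclusion $H\to c_0(E)$ is continuous by (F2), since $\sup_kr(f(k))\le\rho_n\|f\|_{Z_n}$ on $H_n$. So $H$ is Hausdorff, that is, an (LB)-space.

\emph{$H$ is regular.} Let $A\subset H$ be bounded. Then $A$ is bounded in $c_0(E)$, so by (F4) and Lemma~\ref{lem:regular} all values of all $f\in A$ lie in one set $CB_n$. Thus $A\subset Z_n$ and $\|\cdot\|_{Z_n}\le C$ on $A$. Since $H\subset\ker u$, the set $A$ is contained and bounded in $H_n$.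

\emph{$(\xi_m)$ is Cauchy in $H$.} We have $\xi_m\in H_1$. Let $W$ be an absolutely convex neighborhood of $0$ in $H$; for each $n$ it contains the closed ball of $H_n$ of some radius $\varepsilon_n>0$. Form the neighborhood $V(\varepsilon)$ of $0$ in $E$ as in (F3). By Lemma~\ref{lem:null} there is $m_0$ with $x^{(k)}\in V(\varepsilon)$ for $k>m_0$. Let $m'>m\ge m_0$, and for $m<k\le m'$ write $x^{(k)}=\sum_{n\le M}2^{-n}w_{k,n}$ with $w_{k,n}\in\varepsilon_nB_n$ and a common $M$. Let $h_n(k)=w_{k,n}$ for $m<k\le m'$ and $h_n(k)=0$ otherwise. Then $h_n$ is finitely supported, so $h_n\in H_n$, and $\|h_n\|_{Z_n}\le\varepsilon_n$. Hence $h_n\in W$ and $\xi_{m'}-\xi_m=\sum_{n\le M}2^{-n}h_n\in W$.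

\emph{$(\xi_m)$ does not converge in $H$.} A limit in $H$ would also be a limit in the Hausdorff space $c_0(E)$, where $\xi_m\to\xi$. But $u(\xi)=1$, so $\xi\notin H$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{schmetswork}
\emph{On the mathematical work of Jean Schmets},
\texttt{http://projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.bbms/\allowbreak 1190994201}

\end{thebibliography}
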